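# Sequentially compact remainders and extensions of topological groups

## 1. A sequence of isolated points and its remainder

Let $(b_t)_{t\in T}$ be a family of subsets of $\omega$. Regard each $b_t$ as a yes/no question about integers, and record all the answers for the integer $n$ in a point of the Cantor cube $2^T$. Write $\omega+1=\omega\cup\{\omega\}$ for the convergent sequence: the points $n$ are isolated and the neighborhoods of $\omega$ are the sets containing some tail $\{n:n>k\}\cup\{\omega\}$. Put

$$f_n\in 2^T,\quad f_n(t)=1\iff n\in b_t,\qquad x_n=(n,f_n)\in(\omega+1)\times 2^T,$$
$$K=\overline{\{x_n:n\in\omega\}},\qquad L=K\cap(\{\omega\}\times 2^T). \tag{1}$$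

The space $K$ is compact, being closed in a compact space. Each $\{n\}\times 2^T$ is clopen, so $K\cap(\{n\}\times 2^T)$ is the closure of $\{x_m:m\in\omega\}\cap(\{n\}\times 2^T)=\{x_n\}$, that is, $\{x_n\}$ itself. Hence $K=\{x_n:n\in\omega\}\sqcup L$, the points $x_n$ are distinct and isolated in $K$, and the remainder $L$ is closed. Two facts hold for every choice of the family.

**Fact (A).** *A point $(\omega,g)$ lies in $L$ if and only if for every finite $F\subset T$ there are infinitely many $n$ with $f_n|_F=g|_F$.* This just spells out that every basic neighborhood of $(\omega,g)$ contains points $x_n$ with $n$ arbitrarily large.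

Say that a set $b\subset\omega$ *cuts* an infinite set $X\subset\omega$ if $X\cap b$ and $X\setminus b$ are both infinite.

**Fact (B).** *For infinite $X\subset\omega$, the subsequence $(x_n)_{n\in X}$ converges if and only if no $b_t$ cuts $X$.* The first coordinate always converges to $\omega$. The $t$-coordinate takes values in $\{0,1\}$, so it converges if and only if it is eventually constant on $X$, that is, if and only if $b_t$ does not cut $X$. A limit in the product lies in the closed set $K$.

Recall that a space is *sequentially compact* if each of its sequences has a subsequence converging to a point of the space. We shall look for a family $(b_t)$ for which two demands hold at once: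

* (K1) the sequence $(x_n)$ has no convergent subsequence;
* (K2) the remainder $L$ is sequentially compact.

They pull in opposite directions: (K1) asks for many sets $b_t$, and (K2) asks for few.

Here is what such a $K$ is for. Let $G$ be a topological group, $N$ a closed normal subgroup, and give $G/N$ the quotient topology. Suppose that all compact subsets of $N$ and of $G/N$ are sequentially compact. Must every compact subset of $G$ be sequentially compact? In other words, is "all compact subsets are sequentially compact" a three-space property? The question comes from *Topological Groups and Related Structures* (https://w.rexresearch1.com/TopologyLibrary/TopologicalGroupsRelatedStructuresArhangel.pdf). The answer is no.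

**Theorem 1.** *In ZFC there are a σ-compact Hausdorff abelian group $G$ and a closed subgroup $N$ such that all compact subsets of $N$ and of $G/N$ are sequentially compact, $G/N$ is even countable, and $G$ contains a compact set that is not sequentially compact.*

The compact set in $G$ will be a copy of $K$, and $K\cap N$ will be $L$. Throughout, all groups and all compact spaces are Hausdorff; since $N$ is closed, $G/N$ is Hausdorff too. A point $z$ is a *cluster point* of $(y_n)$ if each of its neighborhoods contains $y_n$ for infinitely many $n$. In a compact space every sequence has a cluster point.

We use four standard facts about sequential compactness. It passes to closed subspaces, to continuous images, to finite products and to finite unions. (For products, pass to subsequences one factor at a time; for unions, some piece contains infinitely many terms.) Compact metrizable spaces are sequentially compact. Not every compact space is: take $T=\mathcal P(\omega)$ and $b_t=t$ in (1). Every infinite $X$ is cut by a half of itself, so by Fact (B) this $K$ is not sequentially compact.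

## 2. Lifting a convergent sequence from $G/N$

Let us first try to prove that the answer is yes. Let $\pi:G\to G/N$ be the quotient map, $C\subset G$ compact, and $(x_n)$ a sequence in $C$.

If all compact subsets of $G/N$ are finite (for instance if $G/N$ is discrete), the proof succeeds. Then $\pi(C)$ is finite, so $C$ lies in finitely many cosets $gN$. Each $C\cap gN$ is compact, and its translate $g^{-1}C\cap N$ is a compact subset of $N$, hence sequentially compact. So $C$ is a finite union of sequentially compact sets.

In general $\pi(C)$ is sequentially compact, and after passing to a subsequence $\pi(x_n)\to\pi(g)$ for some $g\in G$. Translating by $g^{-1}$, we may hope to finish inside $N$. The cluster points of $(g^{-1}x_n)$ do lie in $N$, in the compact and hence sequentially compact set $L=g^{-1}C\cap N$. But the terms $g^{-1}x_n$ need not lie in $N$, and the sequential compactness of $L$ says nothing about sequences that approach $L$ from outside. The attempt stops here, and what it leaves is a purely topological configuration.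

**Definition.** A compact space $L$ is *bad* if there are a compact $K\supset L$ and a sequence in $K$ with no convergent subsequence, all of whose cluster points lie in $L$.

A one-point space $\{p\}$ is not bad. If $p$ is the only cluster point of $(y_n)$ in a compact $K$, then $y_n\to p$; otherwise infinitely many terms lie outside an open neighborhood $U$ of $p$, and they have a cluster point in the compact set $K\setminus U$. On the other hand, the remainder in (1) is bad as soon as (K1) holds, because the points $x_n$ are distinct and isolated, so all cluster points of $(x_n)$ are in $L$.

**Theorem 3.** (i) *If all compact subsets of $G/N$ are sequentially compact and some compact subset of $G$ is not, then $N$ contains a bad compact subset.* (ii) *Conversely, every bad sequentially compact compact space $L$ embeds in a group $N$ as in Theorem 1.*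

**Proof of (i).** We make the attempt above precise. Let $C\subset G$ be compact and $(x_n)$ a sequence in $C$ without convergent subsequence. The compact set $\pi(C)$ is sequentially compact, so after passing to a subsequence (which still has no convergent subsequence) $\pi(x_n)\to\pi(g)$ for some $g\in G$. Then $\pi(g^{-1}x_n)$ converges to the identity of $G/N$. Let $y$ be a cluster point of $(g^{-1}x_n)$. By continuity $\pi(y)$ is a cluster point of a convergent sequence in a Hausdorff space, so it is the limit; that is, $y\in N$. Also $y\in g^{-1}C$, which is closed. So all cluster points of $(g^{-1}x_n)$ lie in $L=g^{-1}C\cap N$, which is compact because $N$ is closed. The sequence $(g^{-1}x_n)$ lies in the compact space $g^{-1}C\supset L$ and has no convergent subsequence. Hence $L$ is bad. $\square$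

Part (ii) is proved in Section 6. So a counterexample needs a space $L$ that is bad and sequentially compact, which is what (K1) and (K2) ask for.

## 3. One almost disjoint family, and all subsets

Write $A\subset^*B$ if $A\setminus B$ is finite. Two infinite subsets of $\omega$ are *almost disjoint* if their intersection is finite.

**Definition.** A *MAD family* is a maximal family of infinite, pairwise almost disjoint subsets of $\omega$. Finite families are allowed. An infinite $X\subset\omega$ is *split* by a MAD family $\mathcal A$ if $X\cap A$ is infinite for at least two $A\in\mathcal A$.

For example $\{\omega\}$ and $\{\text{evens},\text{odds}\}$ are MAD families. The second splits $\omega$ but does not split the set of multiples of $4$. The columns $\{i\}\times\omega$ form an almost disjoint family on $\omega\times\omega$ that is not maximal, since the diagonal meets each column in one point. By maximality, every infinite set $X$ meets some member of a given MAD family in an infinite set; otherwise $X$ could be added.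

Now try the two extreme choices of test sets in (1).

*One MAD family.* Let the test sets be the members of one MAD family $\mathcal A$. By Fact (A) a point $(\omega,g)\in L$ cannot have $g(A)=g(A')=1$ for distinct $A,A'$, because $A\cap A'$ is finite. So each $g$ has at most one coordinate equal to $1$. A sequence of such functions either repeats a value infinitely often, or has a subsequence of pairwise distinct non-zero functions, which converges pointwise to $0$. Since $L$ is closed, (K2) holds. But (K1) fails: no member of $\mathcal A$ cuts a given $A\in\mathcal A$, so $(x_n)_{n\in A}$ converges by Fact (B).

*All subsets.* Let the test sets be all subsets of $\omega$. We saw that (K1) holds. But (K2) fails. Partition $\omega$ into infinite sets $A_j$ $(j\in\omega)$, and let $p_j$ be a free ultrafilter with $A_j\in p_j$ and $g_j(b)=1\iff b\in p_j$. Given finitely many sets $b$, intersect those in $p_j$ with the complements of the others; the result is in $p_j$, hence infinite. So $(\omega,g_j)\in L$ by Fact (A). If $J\subset\omega$ is infinite, choose $J'\subset J$ with $J'$ and $J\setminus J'$ infinite, and let $B=\bigcup_{j\in J'}A_j$. Then $g_j(B)=1$ for $j\in J'$ and $g_j(B)=0$ for $j\in J\setminus J'$. So $(\omega,g_j)_{j\in J}$ does not converge.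

The first attempt shows which structure keeps $L$ small: test sets that are almost disjoint or almost nested, so that the coordinates at which $g$ is $1$ form a chain. The second shows what forces (K1): every infinite set must be cut. To have both, subdivide the members of a MAD family by another MAD family, those by another, and so on transfinitely. This gives a tree of test sets. The delicate point is limit stages: given many MAD families, is there one that refines them all? The length of the construction is chosen so that refinements exist at every earlier stage, while the full list of families splits everything.

## 4. The splitting tree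

This section constructs the test sets. The result is a weak form of the Balcar–Pelant–Simon base tree, and we prove what we need.

**Step 1: unsplit sets are almost contained in one member.** We need to know what failure of splitting means.

(F) *If $\mathcal A$ is MAD and $X$ is infinite and not split by $\mathcal A$, then $X\subset^*A$ for some $A\in\mathcal A$.*

By maximality $X\cap A$ is infinite for some $A\in\mathcal A$. If $X\setminus A$ were infinite, it would meet some $A'\in\mathcal A$ in an infinite set. As $(X\setminus A)\cap A=\emptyset$, we have $A'\ne A$, so $X$ would be split.

**Step 2: the length of the construction.** Let $\kappa$ be the least cardinality of a set of MAD families such that every infinite $X\subset\omega$ is split by one of them. Such sets exist: take all $\{A,\omega\setminus A\}$ with $A$ and $\omega\setminus A$ infinite. Given an infinite $X$, choose $A\subset X$ with $A$ and $X\setminus A$ infinite; then $\{A,\omega\setminus A\}$ splits $X$.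

We check that $\kappa$ is infinite. Given $\mathcal A_1,\dots,\mathcal A_k$, choose successively $A_i\in\mathcal A_i$ with $A_1\cap\dots\cap A_i$ infinite; this is possible because each infinite set meets some member of $\mathcal A_i$ in an infinite set. Then $X=A_1\cap\dots\cap A_k$ is contained in each $A_i$, so it meets every other member of $\mathcal A_i$ in a finite set and is not split by $\mathcal A_i$. The empty collection splits nothing, so $\kappa\neq 0$ as well.

Fix MAD families $\mathcal A_\alpha$ $(\alpha<\kappa)$ such that every infinite $X$ is split by some $\mathcal A_\alpha$.

**Step 3: common refinements before stage $\kappa$.** Say that $\mathcal B$ *refines* $\mathcal C$ if every $b\in\mathcal B$ satisfies $b\subset^*C$ for some $C\in\mathcal C$. For example $\{4\omega,\,4\omega+2,\,\text{odds}\}$ refines $\{\text{evens},\text{odds}\}$. This step makes the recursion pass through every stage below $\kappa$.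

(R) *Any fewer than $\kappa$ MAD families $\mathcal C_\beta$ have a common MAD refinement $\mathcal B$.*

Let $D$ be the set of all infinite $X\subset\omega$ such that for each $\beta$ there is $C\in\mathcal C_\beta$ with $X\subset^*C$. We claim that every infinite $Y\subset\omega$ contains a member of $D$. For each $\beta$ consider the traces $\{C\cap Y:C\in\mathcal C_\beta,\ |C\cap Y|=\omega\}$. They are pairwise almost disjoint. They form a MAD family on $Y$, because an infinite $Z\subset Y$ meets some $C\in\mathcal C_\beta$ in an infinite set, and $Z\cap C\subset C\cap Y$. So we have fewer than $\kappa$ MAD families on $Y$. Transferring the definition of $\kappa$ by a bijection $Y\leftrightarrow\omega$, we get an infinite $X\subset Y$ that none of these trace families splits. If $X$ met two different members of $\mathcal C_\beta$ in infinite sets, their traces on $Y$ would be two different members of the trace family (they are infinite and almost disjoint), and $X$ would be split by it. So $X$ is not split by any $\mathcal C_\beta$, and $X\in D$ by (F).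

By Zorn's lemma let $\mathcal B$ be a maximal almost disjoint subfamily of $D$. It is a MAD family: if an infinite $Y$ were almost disjoint from every member of $\mathcal B$, a set $X\subset Y$ with $X\in D$ would be too, and $\mathcal B\cup\{X\}$ would contradict the choice of $\mathcal B$. Since $\mathcal B\subset D$, it refines every $\mathcal C_\beta$.

**Step 4: the recursion and the tree order.** We now build the levels. By recursion on $\alpha<\kappa$, choose with (R) a MAD family $\mathcal B_\alpha$ that refines $\mathcal A_\alpha$ and all $\mathcal B_\beta$, $\beta<\alpha$. At stage $\alpha$ at most $|\alpha|+1$ families are involved, fewer than $\kappa$ since $\kappa$ is an infinite cardinal. Let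

$$T=\{(\alpha,b):\alpha<\kappa,\ b\in\mathcal B_\alpha\},\qquad (\alpha,b)\le(\beta,c)\iff\alpha\le\beta\ \text{and}\ c\subset^*b. \tag{2}$$

Note that the same set may occur on several levels and then gives several elements of $T$.

(T1) *For $\alpha\le\beta$ and $c\in\mathcal B_\beta$ there is exactly one $b\in\mathcal B_\alpha$ with $c\subset^*b$. The relation $\le$ is a partial order, two distinct elements of the same level are incomparable, and the predecessors of $(\beta,c)$ form a chain with exactly one element on each level $\alpha\le\beta$.*

Existence of $b$ is the refinement property if $\alpha<\beta$, and if $\alpha=\beta$ we take $b=c$. If $c\subset^*b$ and $c\subset^*b'$ with $b,b'\in\mathcal B_\alpha$, then $b\cap b'$ contains the infinite set $c$ up to a finite set, so $b=b'$. In particular, two comparable elements on one level are equal, which gives antisymmetry; reflexivity and transitivity are clear. Finally let $(\alpha,b)$ and $(\alpha',b')$ be predecessors of $(\beta,c)$ with $\alpha\le\alpha'$. Then $b'\subset^*b''$ for some $b''\in\mathcal B_\alpha$, so $c\subset^*b''$, and uniqueness gives $b''=b$. Hence $(\alpha,b)\le(\alpha',b')$.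

(T2) *If $(\alpha,b)$ and $(\beta,c)$ are incomparable and $\alpha\le\beta$, then $b\cap c$ is finite.*

By (T1) $c\subset^*b'$ for some $b'\in\mathcal B_\alpha$, and $b'\neq b$ because the elements are incomparable. So $b\cap c\subset^*b\cap b'$, which is finite.

**Step 5: the tree cuts every infinite set.** This is what will give (K1).

(T3) *For every infinite $X\subset\omega$ there is $(\alpha,b)\in T$ such that $X\cap b$ and $X\setminus b$ are both infinite.*

Choose $\alpha$ such that $\mathcal A_\alpha$ splits $X$. Then $\mathcal B_\alpha$ splits $X$ as well. Otherwise (F) gives $b\in\mathcal B_\alpha$ with $X\subset^*b$, and $b\subset^*A$ for some $A\in\mathcal A_\alpha$; then $X\subset^*A$ would meet every other member of $\mathcal A_\alpha$ in a finite set, so $\mathcal A_\alpha$ would not split $X$. So there are distinct $b,b'\in\mathcal B_\alpha$ with $X\cap b$ and $X\cap b'$ infinite. Since $b\cap b'$ is finite, $X\setminus b$ contains $X\cap b'$ up to a finite set, so it is infinite.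

## 5. Paths, and the remainder they form

**Definition.** A *path* is a downward closed chain $P\subset T$.

To see the notion on a tree with three levels, take $\mathcal B_0=\{\omega\}$, $\mathcal B_1=\{E,O\}$ (evens, odds), $\mathcal B_2=\{4\omega,4\omega+2,O\}$ with the order (2). Then $\{(0,\omega),(1,E)\}$ is a path, and so is $\{(0,\omega),(1,O),(2,O)\}$. But $\{(0,\omega),(2,O)\}$ is not, since it omits the predecessor $(1,O)$.

By (T1) a path meets each level at most once, and if it meets level $\beta$ it meets every level below $\beta$. So the levels that a path $P$ meets form an ordinal $o(P)\le\kappa$, and $P$ is well ordered by level. An initial segment $Q$ of $P$ (a downward closed subset) consists of the elements of $P$ on levels below $o(Q)$. Hence any two initial segments of the same path are comparable under inclusion, and proper inclusion means strictly smaller $o$. The intersection of two paths is a path, and it is an initial segment of each of them.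

**Step 6: sequences of paths have convergent subsequences.** This is the reason for using a tree.

(S) *Every sequence of paths has a subsequence whose characteristic functions converge in $2^T$.*

Let $(P_n)$ be a sequence of paths. For $n<m<k$, both $P_n\cap P_m$ and $P_m\cap P_k$ are initial segments of $P_m$, so exactly one of the following holds:

$$\text{(i)}\quad P_n\cap P_m\subset P_m\cap P_k,\qquad\qquad \text{(ii)}\quad P_n\cap P_m\supsetneq P_m\cap P_k. \tag{3}$$

By Ramsey's theorem for triples, after passing to a subsequence (and renumbering) the same alternative holds for all $n<m<k$. If it were (ii), applying it to the triples $(n,n+1,n+2)$ would give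
$$o(P_0\cap P_1)>o(P_1\cap P_2)>o(P_2\cap P_3)>\cdots,$$
an infinite decreasing sequence of ordinals, which is impossible. So (i) holds for all triples. Hence if $t\in P_n\cap P_m$ with $n<m$, then $t\in P_k$ for all $k>m$. Each $t\in T$ therefore lies in at most one $P_n$, or in all but finitely many of them. In both cases the $t$-coordinates of the characteristic functions are eventually constant, which is pointwise convergence.

**Step 7: the space $K$ satisfies (K1) and (K2).** Take in (1) the tree $T$ as index set, with $b_t=b$ for $t=(\alpha,b)$. So $f_n(\alpha,b)=1$ if and only if $n\in b$.

(K1) is immediate: by (T3) every infinite $X\subset\omega$ is cut by some $b_t$, so $(x_n)_{n\in X}$ does not converge, by Fact (B).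

For (K2), let $(\omega,g)\in L$ and $P=g^{-1}(1)$. We show that $P$ is a path. Suppose $(\alpha,b)\le(\beta,c)$ and $g(\beta,c)=1$. By Fact (A) there are infinitely many $n$ at which $f_n$ agrees with $g$ on these two coordinates. For such $n$ we have $n\in c$, and since $c\setminus b$ is finite, $n\in b$ once $n$ is large; so $g(\alpha,b)=f_n(\alpha,b)=1$. Thus $P$ is downward closed. Suppose $(\alpha,b)$ and $(\beta,c)$ are incomparable and $g$ is $1$ at both. Then by Fact (A) there are infinitely many $n\in b\cap c$, contradicting (T2). Thus $P$ is a chain, and so a path.

Given a sequence in $L$, apply (S) to the corresponding paths: some subsequence converges in $\{\omega\}\times2^T$. Its limit lies in the closed set $L$. So $L$ is sequentially compact.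

## 6. The group of integer combinations of points of $K$

We must put $K$ into a group so that $L$ lies in $N$ and $N$ does not acquire compact sets that are worse than $L$. The second requirement is the risk: $N$ contains many elements besides the points of $L$. In the group below, the uniform boundedness principle places each compact subset of $N$ in a finite union of continuous images of powers of $L\times\{\pm1\}$.

We first recall a textbook fact, used here for countable spaces and in Section 8 in general. A *network* of a space $X$ is a family $\mathcal M$ of subsets such that whenever $x\in U$ with $U$ open, there is $M\in\mathcal M$ with $x\in M\subset U$. For instance, the singletons form a network. The *weight* $w(X)$ is the least size of a base.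

**Fact (W)** (Engelking, *General Topology*, 3.1.19). *If a compact space $X$ has a network $\mathcal M$ of size at most $\lambda$, with $\lambda$ infinite, then $w(X)\le\lambda$.* For each pair $M,M'\in\mathcal M$ that is contained in two disjoint open sets, choose such open sets $U\supset M$ and $V\supset M'$. All chosen sets together form a subbase, of size at most $\lambda$, of a topology coarser than the given one. It is Hausdorff: distinct points $x,y$ have disjoint open neighborhoods, and these contain $M\ni x$ and $M'\ni y$ from $\mathcal M$, a pair that was considered. A continuous bijection from a compact space onto a Hausdorff space is a homeomorphism, so the two topologies agree, and the finite intersections of the chosen sets form a base of size at most $\lambda$.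

In particular, a countable compact Hausdorff space has a countable base. So it is metrizable, and hence sequentially compact.

**Proposition A.** *Let $K$ be compact, $K=\{x_n:n\in\omega\}\sqcup L$, with $x_n$ distinct isolated points, $L$ closed and sequentially compact, and $(x_n)$ having no convergent subsequence. Let $G$ be the group of all finitely supported functions $\mu:K\to\mathbb Z$, with the weakest topology making all homomorphisms*
$$\hat f:G\to\mathbb R,\qquad \hat f(\mu)=\sum_x\mu(x)f(x)\qquad(f\in C(K)) \tag{4}$$
*continuous, and let $N=\{\mu\in G:\operatorname{supp}\mu\subset L\}$. Then $G$ is a σ-compact Hausdorff topological abelian group, $N$ is a closed subgroup, $L$ embeds in $N$, all compact subsets of $N$ and $G/N$ are sequentially compact, $G/N$ is countable, and $G$ contains a compact set homeomorphic to $K$, which is not sequentially compact.*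

For example, if $l\in L$ then $2\delta_{x_0}-3\delta_l$ is an element of $G$, where $\delta_x$ is the function with value $1$ at $x$ and $0$ elsewhere. Its $\hat f$-value is $2f(x_0)-3f(l)$. Modulo $N$ only the coefficient $2$ at $x_0$ survives.

**Step 8: $G$ is a Hausdorff group and carries a norm.** This sets up the tools for the later steps. The initial topology with respect to homomorphisms into the topological group $\mathbb R$ is a group topology. If $\mu\ne0$, pick $x\in\operatorname{supp}\mu$ and $f\in C(K)$ with $f(x)=1$ and $f=0$ at the other finitely many points of $\operatorname{supp}\mu$. Then $\hat f(\mu)=\mu(x)\ne0$. So $G$ is Hausdorff.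

Put $\|\mu\|=\sum_x|\mu(x)|$. This is the norm of the functional $f\mapsto\hat f(\mu)$ on the Banach space $C(K)$ with the sup norm. The bound $|\hat f(\mu)|\le\|\mu\|\sup|f|$ is clear. By Tietze's theorem there is $f\in C(K)$ with $|f|\le1$ and $f(x)$ equal to the sign of $\mu(x)$ on the finite set $\operatorname{supp}\mu$, and then $\hat f(\mu)=\|\mu\|$.

**Step 9: $N$ is closed.** Since $x_n$ is isolated, the characteristic function $\chi_{\{x_n\}}$ is in $C(K)$. So $N=\bigcap_n\ker\widehat{\chi_{\{x_n\}}}$ is closed.

**Step 10: $K$ embeds and $G$ is σ-compact.** This shows that $G$ fails the property. The map $x\mapsto\delta_x$ is injective, and it is continuous because $\hat f(\delta_x)=f(x)$ is continuous in $x$ for each $f\in C(K)$. As $K$ is compact and $G$ is Hausdorff, the map is an embedding, and it maps $L$ into $N$. Its image is compact. The sequence $(\delta_{x_n})$ has no subsequence converging in this image, and none converging in $G$, because the image is closed. So the image is not sequentially compact.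

For each $j$ the map
$$(K\times\{\pm1\})^j\to G,\qquad (y_i,\varepsilon_i)_{i\le j}\mapsto\sum_{i\le j}\varepsilon_i\delta_{y_i} \tag{5}$$
is continuous, because composing it with $\hat f$ gives $\sum_i\varepsilon_if(y_i)$. An element of norm exactly $j$ is a sum of $j$ terms $\pm\delta_y$, and every value of (5) has norm at most $j$. So $\{\mu\in G:\|\mu\|\le m\}$ is the union of the images of (5) for $0\le j\le m$ (for $j=0$ the image is $\{0\}$). It is therefore compact, and $G$ is the union of these sets over $m\in\omega$.

**Step 11: compact subsets of $N$.** Let $C\subset N$ be compact. For each $f\in C(K)$ the set $\hat f(C)$ is compact in $\mathbb R$, hence bounded. So the functionals $f\mapsto\hat f(\mu)$, $\mu\in C$, are pointwise bounded on the Banach space $C(K)$, and by the uniform boundedness principle there is $m$ with $\|\mu\|\le m$ for all $\mu\in C$. Thus $C\subset S_m=\{\mu\in N:\|\mu\|\le m\}$. As in Step 10, $S_m$ is the union of the images of $(L\times\{\pm1\})^j$, $0\le j\le m$, under (5). These powers are sequentially compact, so $S_m$ is sequentially compact. Being compact, $C$ is closed in $S_m$, so $C$ is sequentially compact.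

**Step 12: compact subsets of $G/N$.** The homomorphism $\mu\mapsto(\mu(x_n))_n$ maps $G$ onto the countable group $\mathbb Z^{(\omega)}$ of finitely supported integer sequences, and its kernel is $N$. So $G/N$ is countable. It is Hausdorff since $N$ is closed. Each compact subset of $G/N$ is a countable compact Hausdorff space, hence sequentially compact by Fact (W). This completes the proof of Proposition A. $\square$

**Proof of Theorem 1.** Apply Proposition A to the $K$ and $L$ of Step 7. $\square$

**Proof of Theorem 3(ii).** The purpose is to turn an arbitrary witness of badness into the form required by Proposition A. Let $L$ be bad and sequentially compact, and let $(y_n)$ in the compact space $K\supset L$ witness badness. Put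
$$K'=\{(n,y_n):n\in\omega\}\cup(\{\omega\}\times L)\subset(\omega+1)\times K. \tag{6}$$
This set is closed. A point of the closure of $\{(n,y_n):n\in\omega\}$ with first coordinate $n\in\omega$ equals $(n,y_n)$. If $(\omega,z)$ is in that closure, then every neighborhood of $z$ contains $y_n$ for arbitrarily large $n$, so $z$ is a cluster point of $(y_n)$ and $z\in L$. Also $\{\omega\}\times L$ is closed. So $K'$ is compact. The points $x_n=(n,y_n)$ are distinct, and they are isolated in $K'$ because the open set $\{n\}\times K$ meets $K'$ only in $x_n$. They have no convergent subsequence, since projecting one to $K$ would give a convergent subsequence of $(y_n)$. Finally, $\{\omega\}\times L\cong L$ is closed and sequentially compact. Proposition A applies to $K'$ and $\{\omega\}\times L$ and gives a pair $G\supset N$ as in Theorem 1 with $L$ embedded in $N$. $\square$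

## 7. Integer-valued extensions and a metrizable quotient

We saw in Section 2 that nothing goes wrong when $G/N$ is discrete. The property already fails for the simplest non-discrete quotients.

**Theorem 2.** *In Theorem 1 one can in addition have $G/N$ topologically isomorphic to $\mathbb Z^{(\omega)}$ with the topology inherited from the product $\mathbb Z^\omega$, $\mathbb Z$ discrete. In particular $G/N$ can be countable and metrizable.*

Let $K,L$ be as in Step 7; both are zero-dimensional, as subspaces of $(\omega+1)\times2^T$. Let $G,N$ be the abstract groups of Proposition A, and $q:G\to\mathbb Z^{(\omega)}$, $q(\mu)=(\mu(x_n))_n$, so $\ker q=N$. A base at $0$ in $\mathbb Z^{(\omega)}$ is given by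
$$V_m=\{a\in\mathbb Z^{(\omega)}:a_n=0\text{ for }n\le m\}.$$

Why not keep the topology of Proposition A? The function $f$ with $f(x_n)=2^{-n}$ and $f|_L=0$ is a uniform limit of finite sums of functions $2^{-n}\chi_{\{x_n\}}$, so it is in $C(K)$. It vanishes on $L$, so $\hat f(\mu)=\sum_n2^{-n}\mu(x_n)$ depends only on $q(\mu)$. The open set $\{|\hat f|<1\}$ has a $q$-image that contains no $V_m$: the sequence with the single non-zero entry $2^{m+1}$ at place $m+1$ is in $V_m$, and its $\hat f$-value is $1$. So $q$ is not open, and the quotient topology is not the product one. There are too many functions vanishing on $L$. The remedy is to keep only the $\chi_{\{x_n\}}$ and one extension $\varphi(h)\in C(K)$ of each $h\in C(L)$, chosen linearly in $h$.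

Linearity alone is not enough. Suppose $\varphi(1)(x_n)=1-2^{-n}$, which is a continuous extension of the constant $1$. For $n\ge1$ the sequence $a$ with the single entry $2^{n-1}$ at place $n$ has preimages $\mu=2^{n-1}\delta_{x_n}+\nu$, $\nu\in N$, with $\widehat{\varphi(1)}(\mu)=2^{n-1}-\tfrac12+\hat 1(\nu)\in\mathbb Z+\tfrac12$. So $a$ is not in the $q$-image of $\{|\widehat{\varphi(1)}|<\tfrac14\}$, although such $a$ occur in every $V_m$. Integer-valued functions must therefore be extended to integer-valued functions, and this condition turns out to suffice.

**Step 13: a linear extension that preserves integrality.** We prove the following.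

*Claim. There is a linear map $\varphi:C(L)\to C(K)$ with $\varphi(h)|_L=h$ for all $h$ and $\varphi(C(L,\mathbb Z))\subset C(K,\mathbb Z)$.*

By Nöbeling's theorem (Invent. Math. 6 (1968), 41–55) the group of bounded integer-valued functions on any set is free abelian. The group $C(L,\mathbb Z)$ is a subgroup of the group of bounded integer-valued functions on $L$, because $L$ is compact. Subgroups of free abelian groups are free, so $C(L,\mathbb Z)$ has a $\mathbb Z$-basis $\mathcal H$.

To extend $\mathcal H$ to a vector space basis, we need $\mathcal H$ to be linearly independent over $\mathbb R$. Let $h_1,\dots,h_k\in\mathcal H$ be distinct, and let $v(l)=(h_1(l),\dots,h_k(l))\in\mathbb Z^k$ for $l\in L$. The vectors $v(l)$ span $\mathbb Q^k$ over $\mathbb Q$. Otherwise a non-zero rational vector, and after clearing denominators a non-zero integer vector $c$, would satisfy $c\cdot v(l)=0$ for all $l$, that is, $\sum c_ih_i=0$, contradicting $\mathbb Z$-independence. So some $k$ of the vectors $v(l)$ have non-zero determinant, and these span $\mathbb R^k$ over $\mathbb R$. If now $\sum c_ih_i=0$ with real $c_i$, then $c\cdot v(l)=0$ for all $l$, so $c=0$.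

Extend $\mathcal H$ to a Hamel basis of the real vector space $C(L)$. We define $\varphi$ on this basis. Let $h\in\mathcal H$. It takes finitely many values, with level sets $L_1,\dots,L_r$, which are disjoint and closed in $K$. As $K$ is compact and zero-dimensional, $L_i$ can be covered by finitely many clopen subsets of $K$ that miss $\bigcup_{j\ne i}L_j$; let $U_i$ be their union. Then the sets $U_i'=U_i\setminus\bigcup_{j<i}U_j$ are clopen and disjoint, and $L_i\subset U_i'$. Let $\varphi(h)$ be the constant $h(L_i)$ on $U_i'$ and $0$ outside $\bigcup_iU_i'$. This is an integer-valued continuous extension of $h$. For the other basis elements let $\varphi(h)\in C(K)$ be any continuous extension, which exists by Tietze's theorem. Extend $\varphi$ linearly to $C(L)$. Then $\varphi(h)|_L=h$ holds on the basis, hence everywhere. Every $g\in C(L,\mathbb Z)$ is an integer combination of members of $\mathcal H$, so $\varphi(g)$ is integer-valued. This proves the claim.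

**Step 14: the new topology keeps the other properties.** Give $G$ the weakest topology making $\widehat{\varphi(h)}$ $(h\in C(L))$ and $\widehat{\chi_{\{x_n\}}}$ $(n\in\omega)$ continuous. We check everything that Theorem 1 asks for, except for the quotient.

It is a group topology. It is Hausdorff: let $\mu\ne0$. Either $\mu(x_n)\ne0$ for some $n$, or $0\ne\mu\in N$; in the second case some $h\in C(L)$ separates one point of $\operatorname{supp}\mu$ from the others as in Step 8, and $\widehat{\varphi(h)}(\mu)=\hat h(\mu)\ne0$, where $\hat h(\mu)=\sum_{x\in L}\mu(x)h(x)$.

The subgroup $N$ is closed as in Step 9. On $N$ the homomorphisms $\widehat{\chi_{\{x_n\}}}$ vanish and $\widehat{\varphi(h)}$ equals $\hat h$, so the topology of $N$ is induced by all $\hat h$, $h\in C(L)$. In Proposition A the topology of $N$ is induced by the restrictions $\hat f|_N=\widehat{f|_L}$, $f\in C(K)$, and by Tietze's theorem the functions $f|_L$ are exactly the members of $C(L)$. So $N$ has the same topology as before, and its compact subsets are sequentially compact by Step 11.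

The new topology is weaker than that of Proposition A, since it uses only some of the $\hat f$. So the sets $\{\|\mu\|\le m\}$ remain compact and $G$ is σ-compact. The map $x\mapsto\delta_x$ is still continuous and injective on $K$, hence an embedding since $G$ is Hausdorff, and its compact image is not sequentially compact.

**Step 15: $q$ is continuous and open.** This identifies $G/N$ with $\mathbb Z^{(\omega)}$ topologically. Since $\widehat{\chi_{\{x_n\}}}$ is integer-valued, the sets
$$U=\{\mu\in G:\ |\widehat{\varphi(h_i)}(\mu)|<\varepsilon\ (i\le k),\ \ \mu(x_n)=0\ (n\le m)\} \tag{7}$$
with $h_1,\dots,h_k\in C(L)$, $\varepsilon>0$, $m\in\omega$ form a base at $0$ in $G$. The set $q^{-1}(V_m)$ is open, so $q$ is continuous. We show that $q(U)=V_m$; then the surjective homomorphism $q$ is open, and it induces a topological isomorphism $G/N\to\mathbb Z^{(\omega)}$.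

Clearly $q(U)\subset V_m$. Let $a\in V_m$, and put
$$r=\sum_na_n\bigl(\varphi(h_1)(x_n),\dots,\varphi(h_k)(x_n)\bigr)\in\mathbb R^k,\qquad h=(h_1,\dots,h_k):L\to\mathbb R^k.$$
The elements of $q^{-1}(a)$ are $\mu=\sum_na_n\delta_{x_n}+\nu$ with $\nu\in N$, and $\widehat{\varphi(h_i)}(\mu)=r_i+\hat h_i(\nu)$. The vectors $(\hat h_1(\nu),\dots,\hat h_k(\nu))$, $\nu\in N$, form exactly the subgroup of $\mathbb R^k$ generated by $h(L)$. Let $S$ be its closure. If $-r\in S$, there is $\nu\in N$ with $|r_i+\hat h_i(\nu)|<\varepsilon$ for all $i\le k$. The corresponding $\mu$ is then in $U$ (note $\mu(x_n)=a_n=0$ for $n\le m$), and $q(\mu)=a$.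

It remains to exclude $-r\notin S$. We use duality for closed subgroups of $\mathbb R^k$: *if $S\subset\mathbb R^k$ is a closed subgroup and $v\notin S$, there is $c\in\mathbb R^k$ with $c\cdot s\in\mathbb Z$ for all $s\in S$ and $c\cdot v\notin\mathbb Z$.* Indeed, by the structure theorem for closed subgroups, after a linear change of coordinates $S=\mathbb R^a\times\mathbb Z^b\times\{0\}$ with suitable $a,b$. If one of the last coordinates of $v$ is non-zero, take the multiple of that coordinate functional that has value $\tfrac12$ at $v$; it vanishes on $S$. Otherwise one of the middle coordinates of $v$ is not an integer, and we take that coordinate functional.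

Suppose $-r\notin S$ and take $c$ for $v=-r$, so that $c\cdot r\notin\mathbb Z$. For $l\in L$ we have $h(l)\in S$, so $g=\sum_ic_ih_i$ satisfies $g(l)=c\cdot h(l)\in\mathbb Z$. Thus $g\in C(L,\mathbb Z)$. By the claim in Step 13, $\varphi(g)=\sum_ic_i\varphi(h_i)$ is integer-valued. Hence
$$c\cdot r=\sum_na_n\sum_ic_i\varphi(h_i)(x_n)=\sum_na_n\varphi(g)(x_n)\in\mathbb Z,$$
a contradiction. So $q(U)=V_m$.

Finally, $\mathbb Z^{(\omega)}$ is countable and metrizable, so compact subsets of $G/N$ are sequentially compact. This proves Theorem 2. $\square$

## 8. Compact sets in $N$ with small closed subsets of small character

By Theorem 3(i), to get a positive result we must exclude bad compact subsets of $N$. The conditions are stated with two cardinals. An infinite set $A$ is a *pseudo-intersection* of a family $\mathcal F$ of subsets of $\omega$ if $A\subset^*B$ for all $B\in\mathcal F$. For example, $\omega$ is a pseudo-intersection of the family of cofinite sets, whose intersection is empty.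

**Definition.** Let $\mathfrak p$ be the least size of a family of subsets of $\omega$ all of whose finite intersections are infinite and which has no infinite pseudo-intersection. Let $\mathfrak s$ be the least size of a splitting family, that is, a family $\mathcal S$ of subsets of $\omega$ such that every infinite $X$ is cut by some $S\in\mathcal S$ (both $X\cap S$ and $X\setminus S$ are infinite).

Both cardinals are uncountable. If $B_0,B_1,\dots$ have infinite finite intersections, choose $a_0<a_1<\cdots$ with $a_n\in B_0\cap\dots\cap B_n$; then $\{a_n:n\in\omega\}$ is a pseudo-intersection. (A finite family is covered by repeating members.) If $S_0,S_1,\dots$ are given, put $X_0=\omega$ and let $X_{n+1}$ be one of $X_n\cap S_n$, $X_n\setminus S_n$ that is infinite. By the first argument the sets $X_n$ have an infinite pseudo-intersection, and no $S_n$ cuts it.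

**Theorem 4.** *Let $N$ be a closed normal subgroup of $G$. Suppose compact subsets of $G/N$ are sequentially compact, and every nonempty compact $E\subset N$ contains a nonempty closed subset $F$ of weight $<\mathfrak s$ which is an intersection of fewer than $\mathfrak p$ open subsets of $E$. Then all compact subsets of $G$ are sequentially compact.*

*The hypothesis on $N$ holds, for example, if compact subsets of $N$ all have weight $<\mathfrak s$ (e.g. are metrizable), or are all scattered, or if each nonempty compact subset has a relatively $G_\delta$ point, or if all have cardinality $<2^{\mathfrak p}$.*

By Theorem 3(i) it suffices to show that no compact $L\subset N$ is bad. So let $(y_n)$ be a sequence in a compact $K\supset L$, all of whose cluster points lie in $L$. We must find a convergent subsequence.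

**Step 16: a sequence of isolated points around $F$.** This step puts the sequence in a convenient space. Let $E$ be the set of all cluster points of $(y_n)$. It is closed, nonempty, and contained in $L\subset N$. Take $F\subset E$ as in the hypothesis. As in (6), the set
$$K'=\{(n,y_n):n\in\omega\}\cup(\{\omega\}\times E)$$
is closed in $(\omega+1)\times K$, hence compact. Put $x_n=(n,y_n)$; these points are distinct and isolated in $K'$. Identify $E$ with $\{\omega\}\times E$. Every point $(\omega,z)$ with $z\in E$ is a cluster point of $(x_n)$: a basic neighborhood restricts the first coordinate to a tail and the second to a neighborhood of $z$, and infinitely many $y_n$ lie in the latter.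

By hypothesis $F$ is the intersection of fewer than $\mathfrak p$ sets of the form $E\cap V$ with $V$ open in $K'$. Also $E=\bigcap_n(K'\setminus\{x_0,\dots,x_n\})$ is a $G_\delta$ in $K'$. Since $\mathfrak p$ is uncountable, $F$ is an intersection of a family of fewer than $\mathfrak p$ open sets $O_i\subset K'$.

**Step 17: use $\mathfrak p$ to push all cluster points into $F$.** Since $F$ is closed and $K'$ is normal, choose open $W_i$ with $F\subset W_i\subset\overline{W_i}\subset O_i$, and let $A_i=\{n:x_n\in W_i\}$. Every finite intersection of the $W_i$ is a neighborhood of every point of the nonempty set $F$, and these points are cluster points of $(x_n)$. So every finite intersection of the $A_i$ is infinite. There are fewer than $\mathfrak p$ of them, so there is an infinite $A$ with $A\subset^*A_i$ for all $i$. Let $F_A$ be the set of cluster points of $(x_n)_{n\in A}$. For each $i$ almost all $x_n$, $n\in A$, lie in $W_i$, so $F_A\subset\bigcap_i\overline{W_i}\subset\bigcap_iO_i=F$.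

**Step 18: use $\mathfrak s$ to extract a convergent subsequence.** The space $K_A=\{x_n:n\in A\}\cup F_A$ is the closure of $\{x_n:n\in A\}$ in $K'$, so it is compact. The singletons $\{x_n\}$, $n\in A$, together with a base of $F_A$ form a network of $K_A$, of size at most $\omega+w(F)$, and this is less than $\mathfrak s$ because $\mathfrak s$ is uncountable. By Fact (W), $w(K_A)<\mathfrak s$, so $K_A$ embeds in $[0,1]^\lambda$ for some $\lambda<\mathfrak s$. Write $x_n(\xi)$ for the coordinates. The sets
$$\{n\in A:x_n(\xi)<r\}\qquad(\xi<\lambda,\ r\in\mathbb Q)$$
number fewer than $\mathfrak s$. By the definition of $\mathfrak s$, transferred from $\omega$ to $A$ by a bijection, some infinite $B\subset A$ is cut by none of them. So for all $\xi$ and $r$, either $x_n(\xi)<r$ for almost all $n\in B$, or $x_n(\xi)\ge r$ for almost all $n\in B$. If for some $\xi$ the lower limit of $(x_n(\xi))_{n\in B}$ were less than its upper limit, a rational $r$ strictly between them would violate this. So $(x_n)_{n\in B}$ converges in each coordinate, and its limit lies in the closed set $K_A$. Projecting to $K$, we see that $(y_n)_{n\in B}$ converges. Thus $L$ is not bad, and the first part of Theorem 4 is proved.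

**Step 19: the listed examples.** Let $E\subset N$ be nonempty and compact; we name $F$ in each case.

If $w(E)<\mathfrak s$, take $F=E$, which is open in itself. Metrizable compact spaces have countable weight, and $\omega<\mathfrak s$.

If $E$ has a relatively $G_\delta$ point, take $F$ to be that point: it is an intersection of countably many open subsets of $E$, and $\omega<\mathfrak p$. An isolated point is a special case, and a scattered space is one in which every nonempty subspace has an isolated point. For example, in the one-point compactification of an uncountable discrete set the added point is not a $G_\delta$ (each of its neighborhoods is cofinite), but every other point is isolated.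

If $|E|<2^{\mathfrak p}$, use the Čech–Pospíšil theorem: if every point of a nonempty compact space has character at least $\tau$, with $\tau$ infinite, then the space has at least $2^\tau$ points. With $\tau=\mathfrak p$ this shows that some point of $E$ has character $<\mathfrak p$ in $E$, that is, a local base of fewer than $\mathfrak p$ open sets. The intersection of this local base is the point, since $E$ is Hausdorff; take $F$ to be that point. $\square$
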